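# A facet of the cut polytope adjacent to no triangle facet

## 1. Cut polytopes on three and four nodes

Let $n\ge 3$, let $V_n=\{1,\dots,n\}$, and let $E_n$ be the set of unordered pairs $ij$ of distinct elements of $V_n$. Put $d=|E_n|=\binom n2$. For $S\subseteq V_n$ the cut vector $\delta(S)\in\mathbb R^{E_n}$ has $\delta(S)_{ij}=1$ if exactly one of $i,j$ lies in $S$, and $\delta(S)_{ij}=0$ otherwise. The cut polytope $\mathrm{CUT}_n^{\square}$ is the convex hull of all cut vectors. It is full-dimensional, of dimension $d$.

The triangle inequalities are
$$x_{ij}-x_{ik}-x_{jk}\le 0,\qquad x_{ij}+x_{ik}+x_{jk}\le 2 \tag{1}$$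
for distinct $i,j,k$. Each of them defines a facet of $\mathrm{CUT}_n^{\square}$, called a triangle facet. The ridge graph of a $d$-dimensional polytope has the facets as nodes; two facets are adjacent if their intersection is a face of dimension $d-2$.

We ask which facets of $\mathrm{CUT}_n^{\square}$ are adjacent to a triangle facet. For $n=3$ and $n=4$ this can be settled completely by hand, once we have a good language.

**Sign vectors.** A cut is the same thing as a vector $\varepsilon\in\{\pm1\}^n$ up to global sign: put $\delta(S)_{ij}=(1-\varepsilon_i\varepsilon_j)/2$. We call $\pm\varepsilon$ a class. Substituting $x_{ij}=(1-\varepsilon_i\varepsilon_j)/2$ turns an affine function on $\mathbb R^{E_n}$ into an even quadratic function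
$$f(\varepsilon)=f_0+\sum_{i<j}f_{ij}\,\varepsilon_i\varepsilon_j\qquad(\varepsilon\in\{\pm1\}^n).$$
This is a linear bijection between the affine functions on $\mathbb R^{E_n}$ and the even quadratic functions on the cube, because the monomials $1$ and $\varepsilon_i\varepsilon_j$ are linearly independent functions on $\{\pm1\}^n$. If the affine function has linear coefficients $c_{ij}$, then $f_{ij}=-c_{ij}/2$, so the two have the same support. Because $\varepsilon_i^2=1$, a product of two linear forms in $\varepsilon$ is an even quadratic function.

For example, let $\tau_i,\tau_j,\tau_k$ be signs and consider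
$$(\tau_i\varepsilon_i+\tau_j\varepsilon_j+\tau_k\varepsilon_k)^2-1 .$$
It equals $8$ when $(\varepsilon_i,\varepsilon_j,\varepsilon_k)=\pm(\tau_i,\tau_j,\tau_k)$ and $0$ otherwise. With all three signs equal it is $8-4(x_{ij}+x_{ik}+x_{jk})$, and with $\tau_i=\tau_j=-\tau_k$ it is $4(x_{ik}+x_{jk}-x_{ij})$. So these functions are exactly the triangle inequalities, and a triangle facet misses precisely the cuts that show one given pattern $\pm\tau$ on one given triple.

For an even quadratic $f\ge0$ we call the zeros of $f$ on $\{\pm1\}^n$ its roots; the root cuts are the vertices of the face that $f$ defines.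

**Lemma 1.** (F) A nonzero even quadratic function $f\ge 0$ with root set $R$ defines a facet if and only if every even quadratic function vanishing on $R$ is a multiple of $f$. (A) Two distinct facets with functions $f,h$ are adjacent if and only if the even quadratic functions vanishing on their common roots form a $2$-dimensional space. This space is then $\mathrm{span}(f,h)$.

**Proof.** The affine functions on $\mathbb R^d$ that vanish on a nonempty affine subspace of dimension $d-c$ form a space of dimension $c$; those that vanish on the empty set form a space of dimension $d+1\ge4$. Apply this to the affine hull of the face in question, which is spanned by its root cuts. A face has dimension $d-1$ exactly when the vanishing space has dimension $1$, and since $f$ lies in that space and is nonzero, this is (F). The intersection of the two facets is the face defined by $f+h$, with the common roots as vertices; it has dimension $d-2$ exactly when the vanishing space has dimension $2$. The functions $f$ and $h$ lie in this space and are linearly independent because the facets differ. $\square$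

**Three nodes.** There are four classes, and the even quadratic functions have dimension $1+3=4$, so every function on classes is even quadratic. By (F) the facets are given by the indicator functions of single classes. These are the four triangle inequalities. Functions vanishing off two given classes form a $2$-dimensional space, so any two facets are adjacent.

**Four nodes.** There are eight classes. The functions on classes have the orthogonal basis $1$, the six $\varepsilon_i\varepsilon_j$, and $\chi=\varepsilon_1\varepsilon_2\varepsilon_3\varepsilon_4$. So $f$ is even quadratic if and only if it is orthogonal to $\chi$, that is, the sum of $f$ over the four classes with $\chi=1$ equals its sum over the four classes with $\chi=-1$. Suppose $f\ge0$ defines a facet. Then $f$ is positive at some class $a$ with $\chi(a)=1$ and at some class $b$ with $\chi(b)=-1$. The function $1_a+1_b$ is even quadratic and vanishes on the roots of $f$, so $f$ is a multiple of it. Conversely, the functions orthogonal to $\chi$ that vanish off $\{a,b\}$ are the multiples of $1_a+1_b$, so each of these $16$ functions defines a facet. Representatives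 of $a$ and $b$ differ in one or three coordinates; changing the sign of one of them, we may assume they differ in exactly one coordinate $i$. Then $a,b$ are exactly the classes with a given pattern $\pm\tau$ on the other three nodes, so $1_a+1_b$ is one eighth of a triangle function. Thus all facets are triangle facets.

Adjacency is also visible. For the facets $(a,b)\neq(a',b')$, we look at functions supported on $\{a,b,a',b'\}$ and orthogonal to $\chi$. This space has dimension $3-1=2$ if the facets share $a$ or share $b$, and $4-1=3$ otherwise. So each facet is adjacent to exactly six others, all of them triangle facets.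

What changes for $n\ge5$ is that there are facets that are not triangle facets, and then adjacency to a triangle facet has to be earned. "Geometry of Cuts and Metrics" contains the following.

**Conjecture 31.6.9.** Every facet of $\mathrm{CUT}_n^{\square}$ is adjacent to at least one triangle facet in the ridge graph of $\mathrm{CUT}_n^{\square}$.

The statement is known to hold for $n\le7$. The task is to prove or disprove it for all $n\ge5$. We shall see that, as a statement about all $n\ge 5$, it is false.

## 2. The pentagonal facet and facets with an apex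

Let $n=5$, so $d=10$, and let $f=(\varepsilon_1+\dots+\varepsilon_5)^2-1$. The sum is odd, so $f\ge0$, and up to sign the roots are the ten vectors with exactly two minuses.

It is a facet. Let $f'=f_0'+\sum f'_{ij}\varepsilon_i\varepsilon_j$ vanish on the roots. Take a vector with two minuses and with $\varepsilon_i=1$, $\varepsilon_j=-1$, and exchange these two values. The change of $f'$ is $-2\sum_{q\ne i,j}(f'_{iq}-f'_{jq})\varepsilon_q$, so the sum is $0$. The remaining three coordinates contain one minus, in any position. Writing $u_1,u_2,u_3$ for the three differences, we get $u_1+u_2-u_3=u_1-u_2+u_3=-u_1+u_2+u_3=0$, hence all are $0$. So $f'_{iq}=f'_{jq}$ always, all $f'_{ij}$ equal some $a$, and $f'=f_0'+\frac a2\big[(\sum\varepsilon_i)^2-5\big]$. Vanishing when $\sum\varepsilon_i=1$ gives $f_0'=2a$ and $f'=\frac a2f$. By (F), $f$ defines a facet. The same exchange argument will come back in Section 5.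

It is adjacent to a triangle facet. Evaluations at the ten roots are ten functionals on an $11$-dimensional space with a $1$-dimensional common kernel, so they are linearly independent. The triangle function $h=(\varepsilon_1+\varepsilon_2+\varepsilon_3)^2-1$ misses only those roots that are constant on $\{1,2,3\}$, that is, only the one with minuses at $4,5$. So there are nine common roots, and the functions vanishing on them form a space of dimension $11-9=2$. By (A) the facets are adjacent.

The reason for adjacency is that the triangle facet misses exactly one root. Conversely, missing two roots can prevent adjacency.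

**Definition.** A root $\xi$ of a facet $F$ is an apex if some even quadratic function $f_\xi$ has $f_\xi(\xi)\neq0$ and vanishes on all roots of $F$ except $\pm\xi$.

Geometrically, all other vertices of $F$ lie on a hyperplane missing the vertex $\xi$, so $F$ is a pyramid with that vertex as apex. In the pentagonal facet, every root is an apex, because the ten evaluations are independent.

**Lemma 2.** Let $F\ne H$ be facets with functions $f,h$. Suppose $\xi$ is an apex of $F$, $\zeta\neq\pm\xi$ is a root of $F$, and $h(\xi)>0$, $h(\zeta)>0$. Then $F$ and $H$ are not adjacent.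

**Proof.** The function $f_\xi$ vanishes on all roots of $F$ except $\pm\xi$, and $\pm\xi$ are not roots of $H$. So $f_\xi$ vanishes on all common roots. If $F,H$ were adjacent, (A) would give $f_\xi=af+bh$. At $\zeta$ we get $0=b\,h(\zeta)$, so $b=0$. At $\xi$ we get $f_\xi(\xi)=a f(\xi)=0$, a contradiction. $\square$

So we want a facet such that every triangle facet misses an apex and also misses a second root. The first thing to try is to prescribe the roots: choose $d$ cuts on which every pattern on every triple occurs at least twice and which impose independent conditions. There is then one function $f$, up to multiples, that vanishes on them, and if it defined a facet with no further roots, each root would be an apex and Lemma 2 would apply to every triangle facet. The attempt stops at the sign of $f$: nothing makes $f\ge0$. Already for $n=4$, prescribe as roots the six classes other than ${+}{+}{+}{+}$ and ${+}{+}{-}{-}$. Both omitted classes have $\chi=1$, so a function that vanishes off them and is orthogonal to $\chi$ takes opposite values on them. The unique solution up to multiples is $(\varepsilon_1+\varepsilon_2)(\varepsilon_3+\varepsilon_4)$,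 with values $4$ and $-4$.

The way around this is to prescribe far fewer roots. We let a square, $\sigma^2-1$ with $\sigma$ odd, produce most of the roots and most of the nonnegativity. It will leave only an $n$-dimensional freedom, namely the linear forms on $\mathbb R^n$ instead of the quadratic functions, and we prescribe only $n$ further roots. Those $n$ roots will all be apexes. This proves more than is needed for triangles.

**Theorem 3.** For every integer $t\ge 3$ there is $n_0(t)$ such that for every $n\ge n_0(t)$ the polytope $\mathrm{CUT}_n^{\square}$ has a facet $F$ that is not adjacent, in the ridge graph, to any facet defined by an inequality supported on at most $t$ nodes (i.e. for some $U\subseteq V_n$ with $|U|\le t$, all coefficients $c_{ij}$ with $\{i,j\}\not\subseteq U$ vanish). Moreover $F$ is not itself such a facet.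

Triangle inequalities are supported on $3$ nodes. So $t=3$ gives, for every $n\ge n_0(3)$, a facet adjacent to no triangle facet, and Conjecture 31.6.9 fails for every sufficiently large $n$. The smallest $n$ for which it fails is not determined here, and nothing is claimed for $8\le n<n_0(3)$.

## 3. The inequality $\sigma^2-1+L\,(\omega\cdot\eta)\ge0$ and the data it needs

Fix $t\ge3$. We split the nodes as $V=X\sqcup Y$, where $X$ is large and $Y$ has fixed size $r$, and we write $\varepsilon=(x,\eta)$ with $x\in\{\pm1\}^X$, $\eta\in\{\pm1\}^Y$. Put $m=|X|$, $s=\sum_{i\in X}x_i$. Inside $Y$ there is a set $B$ with $|B|=2t+2$, and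
$$L(\eta)=\sum_{a\in B}\eta_a,\qquad S=\{\eta\in\{\pm1\}^Y: L(\eta)=2\}.$$
On the cube $L$ takes even values. With $m$ even, $g\in\mathbb Z^Y$ of odd coordinate sum, and $\omega\in\mathbb R^Y$, set
$$\sigma=s+\tfrac m2L(\eta)+g\cdot\eta,\qquad \Phi(\varepsilon)=\sigma^2-1+L(\eta)\,(\omega\cdot\eta). \tag{2}$$

Let us see what each layer $L=\text{const}$ does. On $L=0$ we have $\Phi=(s+g\cdot\eta)^2-1$, nonnegative by parity, with many roots. When $|L|\ge4$, the term $\frac m2L$ makes $|\sigma|$ large and $\Phi>0$. By the symmetry $\varepsilon\mapsto-\varepsilon$ what remains is $L=2$. There, writing $\theta=g\cdot\eta$ and $p$ for the number of $+1$'s in $x$, we have $s=2p-m$ and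
$$\sigma=\theta+2p .$$
For fixed $\eta$, the least value of $\sigma^2-1$ over $p\ge0$ is $T(\theta)$, where for odd integers $\theta$
$$T(\theta)=0\ \text{ if }\theta\le1,\qquad T(\theta)=\theta^2-1\ \text{ if }\theta\ge1 .$$
For instance $T(-3)=T(-1)=T(1)=0$, $T(3)=8$, $T(5)=24$. So on $L=2$ we need $T(g\cdot\eta)+2\,\omega\cdot\eta\ge0$, a condition on $\eta$ alone.

Now count roots. An $\eta\in S$ with equality contributes one $x$ (namely $p=0$) if $\theta\ge1$, and $1+m$ vectors $x$ (with $p\in\{0,1\}$) if $\theta=-1$. If $\theta=-3$ it contributes $m+\binom m2$ (with $p\in\{1,2\}$), which is too many to be linearly independent in $\mathbb R^{m+r}$ once $m$ is large. We want exactly $n=m+r$ independent roots on $L=2$. A fitting choice is one $\eta$ with $\theta=-1$ and $r-1$ further ones with $\theta\ge1$. This is the specification for the data. The role of $\omega$ is to remove all other roots from the layer $L=2$: with $\omega=0$ every $\eta\in S$ with $\theta\le1$ would give equality in $T(\theta)+2\,\omega\cdot\eta\geq 0$.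

**Proposition 4.** For all sufficiently large $k$ and both $e\in\{8k,8k+1\}$, put $r=4t+4+e$ and let $|Y|=r$, $B\subseteq Y$, $|B|=2t+2$. There are $g\in\mathbb Z^Y$, $\omega\in\mathbb R^Y$, a set $Z'\subseteq S$ and $A^*\in S\setminus Z'$ such that, with $Z=Z'\cup\{A^*\}$:

- (D1) $\sum_a g_a$ is odd;
- (D2) $T(g\cdot\eta)+2\,\omega\cdot\eta\ge0$ for all $\eta\in S$, with equality exactly on $Z$;
- (D3) $Z$ consists of $r$ linearly independent vectors, $g\cdot A^*=-1$, and $g\cdot\eta\ge1$ for $\eta\in Z'$;
- (D4) for every $J\subseteq Y$ with $|J|\le t$, every pattern in $\{\pm1\}^J$ is the restriction of some element of $Z'$.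

We prove Proposition 4 in Sections 7 to 9. Until then we take such data as given and derive the facet. Let $m$ be even and so large that
$$m\ge\|g\|_1+2t+10,\qquad (m-\|g\|_1)^2>1+(2t+2)\|\omega\|_1 . \tag{3}$$

## 4. Validity and the list of roots

$\Phi$ is an even quadratic function: it is a constant plus products of linear forms. On the cube, $s\equiv m$ is even, $\frac m2L=m\cdot\frac L2$ is even, and $g\cdot\eta$ is odd by (D1). So $\sigma$ is an odd integer. Let $\mathbf 1$ be the all-ones vector of $\mathbb R^X$ and let $\mathbf e_i$ denote standard basis vectors.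

**Lemma 5.** $\Phi\ge0$ on $\{\pm1\}^n$ and $\Phi\not\equiv0$. The root set is $R_0\cup R_1\cup(-R_1)$, where $R_0$ is the set of $(x,\eta)$ with $L(\eta)=0$ and $|s+g\cdot\eta|=1$, and
$$R_1=\{(-\mathbf 1,\eta):\eta\in Z'\}\cup\{(-\mathbf 1,A^*)\}\cup\{(-\mathbf 1+2\mathbf e_i,A^*):i\in X\}.$$
Moreover $L=2$ on $R_1$, and $R_1$ is a basis of $\mathbb R^n$.

**Proof.** Since $\Phi(-\varepsilon)=\Phi(\varepsilon)$, we may assume $L\ge0$, so $L=0$, $L=2$ or $L\ge4$.

**Layer $L=0$.** Here $\Phi=\sigma^2-1\ge0$ since $\sigma$ is odd, with equality exactly when $|s+g\cdot\eta|=1$.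

**Layers $L\ge4$.** Here $\sigma\ge-m+2m-\|g\|_1=m-\|g\|_1>0$, and $|L\,(\omega\cdot\eta)|\le(2t+2)\|\omega\|_1$. By (3), $\Phi\ge(m-\|g\|_1)^2-1-(2t+2)\|\omega\|_1>0$. Such $\eta$ exist, so $\Phi\not\equiv0$.

**Layer $L=2$.** With $\theta=g\cdot\eta$ we have $\sigma=\theta+2p\ge\theta$. If $\theta\ge1$ then $\sigma^2-1\ge\theta^2-1=T(\theta)$; if $\theta\le1$ then $\sigma^2-1\ge0=T(\theta)$, because $\sigma$ is odd. Hence $\Phi=\sigma^2-1+2\,\omega\cdot\eta\ge T(\theta)+2\,\omega\cdot\eta\ge0$ by (D2). Equality holds exactly when $\eta\in Z$ and $\sigma^2-1=T(\theta)$. For $\eta\in Z'$ we have $\theta\ge1$, so $\sigma^2=\theta^2$ and $\sigma\ge\theta\ge 1$ force $\sigma=\theta$, $p=0$, $x=-\mathbf 1$. For $\eta=A^*$ we have $\theta=-1$, so $\sigma=\pm1$ and $p\in\{0,1\}$. These are the elements of $R_1$.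

**Basis.** $|R_1|=(r-1)+1+m=n$. The differences $(-\mathbf 1+2\mathbf e_i,A^*)-(-\mathbf 1,A^*)=2\mathbf e_i$ put all $\mathbf e_i$, $i\in X$, in the span. Modulo these the span contains $(0,\eta)$ for all $\eta\in Z$, which are $r$ linearly independent vectors of $\mathbb R^Y$ by (D3). So $R_1$ spans $\mathbb R^n$. $\square$

## 5. Even quadratic functions that vanish on the layer $L=0$

This section is for the claim that the roots in $R_0$ leave only the freedom of one linear form. We shall use a simple extension fact.

(4) If $P\subseteq X$, a pattern on $P$ is given, and $s^*$ is even with $|s^*|\le m-2|P|$, then the pattern extends to some $x\in\{\pm1\}^X$ with coordinate sum $s^*$.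

Indeed the remaining $m-|P|$ coordinates must have sum $s^*$ minus the sum of the pattern; this number has the parity of $m-|P|$ and absolute value at most $m-2|P|+|P|=m-|P|$.

**Lemma 6.** If an even quadratic function $f$ vanishes on $R_0$, then $f=c\,\Phi+L(\eta)\,\ell(\varepsilon)$ on $\{\pm1\}^n$ for some $c\in\mathbb R$ and some linear form $\ell$ on $\mathbb R^n$.

**Proof.** Write
$$f=p(\eta)+\sum_{i\in X}x_i\,\ell_i(\eta)+\sum_{i<j}a_{ij}x_ix_j ,$$
with $p$ even quadratic, $\ell_i$ linear forms, $i,j\in X$.

**Step 1: all $a_{ij}$ are equal, and the $\ell_i$ agree up to multiples of $L$.** Fix $\eta\in\{\pm1\}^Y$ with $L(\eta)=0$. Then $f=0$ for all $x$ with $s\in\{s_1,s_1+2\}$, where $s_1=-1-g\cdot\eta$. Both values are even, of absolute value at most $\|g\|_1+1\le m-8$, so by (4) any values on four coordinates of $x$ extend to an $x$ with either sum. Take distinct $i,j$ and such an $x$ with $x_i=1$, $x_j=-1$, and exchange these two values. The sum $s$ stays the same, so $f$ remains $0$. The change of $f$ is $-2$ times the left side of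
$$\ell_i(\eta)-\ell_j(\eta)+\sum_{q\ne i,j}(a_{iq}-a_{jq})x_q=0 . \tag{5}$$
Let $k,l\notin\{i,j\}$ be distinct with $x_k=1$, $x_l=-1$. Exchanging these two as well and subtracting the two versions of (5) gives $a_{ik}-a_{jk}=a_{il}-a_{jl}$. So $a_{iq}-a_{jq}=d_{ij}$ for all $q\ne i,j$. Since $x_i+x_j=0$, we have $\sum_{q\ne i,j}x_q=s$, and (5) reads $\ell_i(\eta)-\ell_j(\eta)+d_{ij}s=0$ for two different values of $s$. Hence $d_{ij}=0$ and $\ell_i(\eta)=\ell_j(\eta)$. From $a_{iq}=a_{jq}$ for all distinct $i,j,q$, all $a_{ij}$ equal some $a$.

The equality $\ell_i(\eta)=\ell_j(\eta)$ holds for all $\eta\in\{\pm1\}^Y$ with $L(\eta)=0$. These $\eta$ span the hyperplane $L=0$, because their differences give multiples of $\mathbf e_a-\mathbf e_b$ for $a,b\in B$ and of $\mathbf e_c$ for $c\in Y\setminus B$. So, fixing $i_0\in X$, we have $\ell_i=\ell_{i_0}+c_iL$ with constants $c_i$.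

**Step 2: subtract the square.** On the cube $\sum_{i<j}x_ix_j=(s^2-m)/2$. Therefore
$$f_1=f-L\sum_ic_ix_i-\tfrac a2\big[(s+g\cdot\eta)^2-1\big]$$
has no $s^2$ term and is of the form $p_1(\eta)+s\,\ell'(\eta)$, where $\ell'=\ell_{i_0}-a\,(g\cdot\eta)$ is a linear form and $p_1=p-\frac{am}2-\frac a2[(g\cdot\eta)^2-1]$ is even quadratic. Both subtracted terms vanish on $R_0$, so $f_1$ does. For each $\eta$ with $L(\eta)=0$ it vanishes at two values of $s$, so $\ell'(\eta)=0$ and $p_1(\eta)=0$. By the spanning property, $\ell'=c'L$.

**Step 3: $p_1$ is $L$ times a linear form in $\eta$.** Write $p_1=p_0+\sum p_{ab}\eta_a\eta_b$, the sum over pairs in $Y$. It vanishes when $\eta_B$ is balanced, that is, has coordinate sum $0$, and then the coordinates outside $B$ are free. For a fixed balanced $\eta_B$, a multilinear polynomial in those free coordinates vanishes on their whole cube, so its coefficients vanish: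
$$p_{cc'}=0,\qquad \sum_{a\in B}p_{ac}\eta_a=0,\qquad p_0+\sum_{a<b\in B}p_{ab}\eta_a\eta_b=0 \tag{6}$$
for $c,c'\notin B$ and all balanced $\eta_B$. In the second relation, exchanging $\eta_a=1$, $\eta_b=-1$ gives $p_{ac}=p_{bc}$. So $p_{ac}=p_c$ does not depend on $a\in B$, and these terms of $p_1$ sum to $L\sum_{c\notin B}p_c\eta_c$.

In the third relation, exchanging $\eta_a=1,\eta_b=-1$ gives $\sum_{q\in B\setminus\{a,b\}}(p_{aq}-p_{bq})\eta_q=0$, and a further exchange of $\eta_k=1,\eta_l=-1$ gives
$$p_{ak}-p_{bk}=p_{al}-p_{bl}\qquad\text{for all distinct }a,b,k,l\in B. \tag{7}$$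
(As $|B|-4$ is even, balanced vectors with these four values exist.) We claim that (7) forces $p_{ab}=\alpha_a+\alpha_b$. For distinct $a,b,c\in B$ put $\alpha_a(b,c)=\frac12(p_{ab}+p_{ac}-p_{bc})$, which is symmetric in $b,c$. For $d\notin\{a,b,c\}$, (7) gives $p_{ac}-p_{bc}=p_{ad}-p_{bd}$, that is, $\alpha_a(b,c)=\alpha_a(b,d)$. Any pair in $B\setminus\{a\}$ can be changed into any other by replacing one element at a time, so $\alpha_a(b,c)=:\alpha_a$ depends only on $a$. And $\alpha_a+\alpha_b=\alpha_a(b,c)+\alpha_b(a,c)=p_{ab}$. Hence on the cube
$$\sum_{a<b\in B}p_{ab}\eta_a\eta_b=\sum_{a\in B}\alpha_a\eta_a(L-\eta_a)=L\sum_{a\in B}\alpha_a\eta_a-\sum_{a\in B}\alpha_a .$$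
For balanced $\eta_B$ the third relation in (6) now says $p_0=\sum_{a\in B}\alpha_a$. So $p_1=L\big(\sum_{a\in B}\alpha_a\eta_a+\sum_{c\notin B}p_c\eta_c\big)$.

**Step 4: replace the square by $\Phi$.** By Steps 1 to 3, $f=\frac a2[(s+g\cdot\eta)^2-1]+L\cdot(\text{linear form in }\varepsilon)$. Expanding (2),
$$\Phi=(s+g\cdot\eta)^2-1+L\cdot\Big[m(s+g\cdot\eta)+\tfrac{m^2}4L+\omega\cdot\eta\Big].$$
So $f$ and $\frac a2\Phi$ differ by $L$ times a linear form, and the lemma holds with $c=a/2$. $\square$

## 6. The facet $F$ and its distance from small supports

**Proposition 7.** $\Phi$ defines a facet $F$, and every $\xi\in R_1$ is an apex of $F$.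

**Proof.** Let $f$ vanish on all roots and write $f=c\,\Phi+L\,\ell$ by Lemma 6. On $R_1$ we have $f=\Phi=0$ and $L=2$, so $\ell$ vanishes on $R_1$, a basis of $\mathbb R^n$. Hence $\ell=0$ and $f=c\,\Phi$, and (F) applies.

For $\xi\in R_1$ let $\ell_\xi$ be the linear form with $\ell_\xi(\xi)=1$ that vanishes on $R_1\setminus\{\xi\}$. The even quadratic function $f_\xi=L\,\ell_\xi$ vanishes on $R_0$ because $L=0$ there, vanishes on $\pm(R_1\setminus\{\xi\})$, and has $f_\xi(\xi)=2$. $\square$

By Lemma 2 it remains to show that a facet with small support misses some element of $R_1$ and some element of $R_0$. For the first we need a fact about single flips. As an illustration, a triangle function is nonzero on one class of patterns on its triple; starting from ${+}{+}{+}$, the three flips ${-}{+}{+}$, ${+}{-}{+}$, ${+}{+}{-}$ together with the start represent all four classes, so a triangle function cannot vanish at all of them.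

**Lemma 8.** Let $h=h_0+\sum_{\{i,j\}\subseteq U}h_{ij}\varepsilon_i\varepsilon_j\ge0$ on $\{\pm1\}^n$. If $h$ vanishes at some pattern $\varepsilon^\circ$ on $U$ and at every pattern obtained from it by flipping one coordinate $i\in U$, then $h\equiv0$.

**Proof.** Flipping $i$ changes $h$ by $-2\sum_{j\in U\setminus\{i\}}h_{ij}\varepsilon^\circ_i\varepsilon^\circ_j$, so this sum is $0$ for each $i\in U$. Summing over $i$ counts each pair twice and gives $\sum_{i<j}h_{ij}\varepsilon_i^\circ\varepsilon_j^\circ=0$. So $h_0=h(\varepsilon^\circ)=0$. But $h_0$ is the average of $h\ge0$ over the cube, hence $h\equiv0$. $\square$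

**Proposition 9.** $F$ is not adjacent to, and not equal to, any facet defined by an inequality supported on at most $t$ nodes.

**Proof.** Let $H$ be such a facet, with function $h=h_0+\sum_{\{i,j\}\subseteq U}h_{ij}\varepsilon_i\varepsilon_j\ge0$, $h\not\equiv0$, $|U|\le t$. Put $U_X=U\cap X$ and $U_Y=U\cap Y$.

**Step 1: some $\zeta\in R_0$ has $h(\zeta)>0$.** It suffices that every pattern on $U$ occurs in $R_0$, since $h$ depends only on the pattern on $U$ and is positive for some pattern. A pattern on $U_Y$ extends to $\eta$ with $L(\eta)=0$, because $|U\cap B|\le t<t+1=|B|/2$. The number $s^*=1-g\cdot\eta$ is even with $|s^*|\le\|g\|_1+1\le m-2t$, so by (4) the pattern on $U_X$ extends to $x$ with $s=s^*$. Then $s+g\cdot\eta=1$ and $(x,\eta)\in R_0$.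

**Step 2: some $\xi\in R_1$ has $h(\xi)>0$.** Suppose $h=0$ on $R_1$. Let $\varepsilon^\circ=(-\mathbf 1,A^*)\in R_1$. We show that each single flip of $\varepsilon^\circ|_U$ occurs in $R_1$. For $i\in U_X$ use $(-\mathbf 1+2\mathbf e_i,A^*)$. For $i\in U_Y$, (D4) with $J=U_Y$ gives $\eta\in Z'$ that agrees on $U_Y$ with $A^*$ except that coordinate $i$ is flipped; use $(-\mathbf 1,\eta)$. By Lemma 8, $h\equiv0$, a contradiction.

**Step 3: conclusion.** By Step 2, $h$ does not vanish on all roots of $F$, so $H\ne F$. The root $\xi$ is an apex of $F$ by Proposition 7, and $\zeta\ne\pm\xi$ since $L(\zeta)=0$ and $L(\xi)=2$. Lemma 2 shows that $F$ and $H$ are not adjacent. $\square$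

So everything now rests on Proposition 4: we need a rich set $Z$ of independent points of a slice of a cube on which the convex function $T(g\cdot\eta)$ touches a linear form from above.

## 7. A random set of independent points, closed under span

Let $Y=B\sqcup D\sqcup E$ with $|B|=|D|=2t+2$, $|E|=e\in\{8k,8k+1\}$, and $r=4t+4+e$. Put $W(\eta)=\sum_{a\in D}\eta_a$, also even on the cube, and
$$Q=\{\eta\in S:W=0\},\qquad Q_-=\{\eta\in S:W=-2\}.$$
The set $E$ supplies randomness; $D$ will serve in Section 9 to separate the two branches of $T$.

Elements of $Q$ have $t$ minuses and $t+2$ pluses in $B$, $t+1$ of each sign in $D$, and arbitrary signs in $E$. Differences of elements of $Q$ include nonzero multiples of $\mathbf e_a-\mathbf e_b$ for $a,b\in B$ or $a,b\in D$, and of $\mathbf e_c$ for $c\in E$. These span a space of dimension $(2t+1)+(2t+1)+e=r-2$, and $Q$ lies in the two hyperplanes $L=2$, $W=0$, so $\dim\mathrm{aff}(Q)=r-2$. Because $L=2$ on $S$, affine and linear dependence coincide for points of $S$, and on $S$ constants are restrictions of linear forms ($1=L/2$).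

The plan for $Z'$ is to find $v$ and an affine $\mu$ with $\mu(\eta)\le(v\cdot\eta)^2$ on $Q$, with equality on many points. If $v$ is orthogonal to a set $Z''\subseteq Q$, then $(v\cdot\eta)^2$ touches $0$ on $Z''$. We want it to touch nowhere else, and this is impossible if another point of $Q$ lies in $\mathrm{span}(Z'')$. Such points can arise: $\eta^1+\eta^2-\eta^3$ lies in $\{\pm1\}$ at a given coordinate unless $(\eta^1,\eta^2,\eta^3)=\pm(1,1,-1)$ there, so a random coordinate allows this coincidence with probability $\frac34$. With about $8k$ coordinates and $k$ vectors, coincidences die out.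

**Lemma 10.** For all sufficiently large $k$ and both $e\in\{8k,8k+1\}$ there are linearly independent $\eta^1,\dots,\eta^k\in Q$ such that, with $Z''=\{\eta^1,\dots,\eta^k\}$,

(i) for every $J\subseteq Y$ with $|J|\le t$, every pattern in $\{\pm1\}^J$ is the restriction of some element of $Z''$;

(ii) $\mathrm{span}(Z'')\cap Q=Z''$.

**Proof.** Choose $\eta^1,\dots,\eta^k$ independently and uniformly in $Q$. Let $M$ be the $k\times r$ matrix with these rows, and $M_E$ its submatrix of columns in $E$. The entries of $M_E$ are independent uniform signs.

**Step 1: all patterns occur.** It suffices to treat $|J|=t$. A pattern on $J\cap(B\cup D)$ has at most $t$ pluses and at most $t$ minuses in each of $B$ and $D$, so it extends to a vector with the required sign counts. Hence at least $2^{e-t}$ of the $\binom{2t+2}{t}\binom{2t+2}{t+1}2^e$ elements of $Q$ have a given restriction to $J$, and a single row realizes it with probability at least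
$$p_0=\Big[\tbinom{2t+2}{t}\tbinom{2t+2}{t+1}2^t\Big]^{-1}>0 .$$
There are at most $(2r)^t$ choices of $J$ and pattern. So (i) fails with probability at most $(2r)^t(1-p_0)^k$, which tends to $0$ as $k\to\infty$, since $r=O(k)$ and $p_0$ does not depend on $k$.

**Step 2: the first $4k$ columns of $M_E$ span $\mathbb R^k$, very likely.** A proper subspace of $\mathbb R^k$ contains at most half of $\{\pm1\}^k$: it lies in some $u^\perp$ with $u_i\ne0$, and flipping coordinate $i$ leaves $u^\perp$. Put $X_q=1$ if column $q$ increases the rank of the preceding columns or if these already span $\mathbb R^k$, and $X_q=0$ otherwise. Conditionally on columns $1,\dots,q-1$, the probability of $X_q=1$ is at least $\frac12$, so the conditional expectation of $3^{-X_q}$ is at most $\frac12(1+\frac13)=\frac23$. Iterating, the expectation of $3^{-\sum_{q\le4k}X_q}$ is at most $(2/3)^{4k}$. If the first $4k$ columns do not span, then $\sum_{q\le4k}X_q$ is their rank, at most $k-1$. By Markov's inequality this has probability at most $3^k(2/3)^{4k}=(16/27)^k$.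

**Step 3: one random column rejects a bad $\lambda$ with probability at least $\frac14$.** Let $\lambda\in\mathbb R^k$ have at least two nonzero entries, say $\lambda_1,\lambda_2$, and let $c$ be a uniform vector in $\{\pm1\}^k$. We claim that $|\lambda^Tc|=1$ has probability at most $\frac34$. Condition on the other coordinates; it suffices that the four values $a\pm\lambda_1\pm\lambda_2$ are not all in $\{\pm1\}$. Suppose they are. The value $a+\lambda_1+\lambda_2$ differs from both $a+\lambda_1-\lambda_2$ and $a-\lambda_1+\lambda_2$, so these two are equal and $\lambda_1=\lambda_2$. Both differ from $a-\lambda_1-\lambda_2$, which therefore equals $a+\lambda_1+\lambda_2$, so $\lambda_1=-\lambda_2$. This contradicts $\lambda_1\ne0$.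

**Step 4: no bad $\lambda$ survives.** Suppose the first $4k$ columns span, and let $J$ be the first $k$ independent ones, chosen greedily. The matrix $M_J$ is invertible, so exactly $2^k$ vectors $\lambda$ have $\lambda^TM_J\in\{\pm1\}^k$. The remaining $e-4k\ge4k$ columns of $M_E$ are independent of the first $4k$. By Step 3 and a union bound, given that the first $4k$ columns span, the probability that some $\lambda$ with at least two nonzero entries has $\lambda^TM_E\in\{\pm1\}^E$ is at most $2^k(3/4)^{4k}=(81/128)^k$.

**Step 5: conclusion.** All failure probabilities tend to $0$, so for large $k$ some choice avoids all bad events. For it,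
$$\lambda^TM_E\in\{\pm1\}^E\ \Longrightarrow\ \lambda=\pm\mathbf e_i\text{ for some }i: \tag{8}$$
clearly $\lambda\ne0$; a $\lambda$ with one nonzero entry must be $\pm\mathbf e_i$; two or more nonzero entries are excluded. If $\lambda^TM=0$ with $\lambda\ne0$, then $(\mathbf e_1+c\lambda)^TM_E\in\{\pm1\}^E$ for all real $c$, so infinitely many vectors would lie in the finite set $\{\pm\mathbf e_i\}$. So the rows are linearly independent. If $y=\lambda^TM\in Q$, then $\lambda=\pm\mathbf e_i$ by (8), so $y=\pm\eta^i$, and $L(y)=2$ gives $y=\eta^i$. This is (ii). $\square$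

Fix such $k$, $e$, $Z''$.

## 8. A parabola touching an affine function at $r-1$ independent points

Lemma 10 gives only $k$ points of contact. To get a full set of $r-1$ independent ones we push $\mu$ up to a vertex of a polyhedron, and we keep the contact set independent by a generic choice of $v$.

**Lemma 11.** There are $v\in\mathbb Z^Y$ with $\sum_av_a$ odd, an affine function $\mu$ on $\mathbb R^Y$, and $A^*\in Q_-$ such that

(a) $\mu(\eta)\le(v\cdot\eta)^2$ on $Q$, and the equality set $Z'$ consists of $r-1$ linearly independent vectors with $Z''\subseteq Z'$;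

(b) $v\cdot A^*=-1$, and $v\cdot\eta\le-3$ for all $\eta\in Q_-\setminus\{A^*\}$.

**Proof.**

**Step 1: contact exactly on $Z''$, for all $v$ in an open set.** By Lemma 10(ii), no $\eta\in Q\setminus Z''$ lies in $\mathrm{span}(Z'')$, so $v\mapsto v\cdot\eta$ is not identically zero on $(\mathrm{span}\,Z'')^\perp$. Avoiding finitely many proper subspaces, we find $v_0\perp Z''$ with $v_0\cdot\eta\ne0$ for all $\eta\in Q\setminus Z''$. Since the $\eta^i$ are independent, there are affine functions $\varphi_i$ with $\varphi_i(\eta^j)=\delta_{ij}$, where $\delta_{ij}$ is $1$ if $i=j$ and $0$ otherwise. Put $\mu_v=\sum_i(v\cdot\eta^i)^2\varphi_i$. The function $(v\cdot\eta)^2-\mu_v(\eta)$ vanishes on $Z''$ for every $v$. As $v\to v_0$ we have $\mu_v\to0$, so it tends to $(v_0\cdot\eta)^2$, which is positive on $Q\setminus Z''$. So for all $v$ in a small ball around $v_0$ it is positive on $Q\setminus Z''$.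

**Step 2: a polynomial condition for each dependence.** Let $\{\zeta_1,\dots,\zeta_q\}\subseteq Q$ be a minimal linearly dependent set, with $\sum\lambda_i\zeta_i=0$. (For example, four points with $\zeta_1+\zeta_2=\zeta_3+\zeta_4$, any three of them independent.) All $\lambda_i\ne0$ by minimality, and $\sum\lambda_i=0$ since $L=2$ on $Q$. Also $q\ge3$, since $q=1$ would give $\zeta_1=0$ and $q=2$ would give $\zeta_1=\zeta_2$. We claim that the quadratic form $v\mapsto\sum\lambda_i(v\cdot\zeta_i)^2$ is not identically $0$. Suppose it is, and let $i\ne j$. All $\zeta_l$ with $l\neq j$ are independent, so there is $v$ with $v\cdot\zeta_i=1$ and $v\cdot\zeta_l=0$ for $l\ne i,j$. Then $v\cdot\zeta_j=-\lambda_i/\lambda_j$, and the form equals $\lambda_i+\lambda_i^2/\lambda_j$, so $\lambda_j=-\lambda_i$. This cannot hold for all pairs among three or more indices with nonzero $\lambda_i$.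

**Step 3: an integral generic $v$ with odd sum.** In the ball of Step 1, consider the vectors $v$ with $\sum\lambda_i(v\cdot\zeta_i)^2\ne0$ for all minimal dependent subsets of $Q$ and with $v\cdot\eta\ne v\cdot\eta'$ for distinct $\eta,\eta'\in Q_-$. They form the complement of the zero sets of finitely many nonzero polynomials, hence a nonempty open set. The points $z/q'$ with $q'\in\mathbb N$ and $z\in\mathbb Z^Y$ of odd coordinate sum are dense: round $q'v$ to an integer vector and, if its sum is even, change one coordinate by $1$; the error after division is at most $2/q'$ in each coordinate. So our open set contains such a point $z/q'$. All conditions, including positivity of $(v\cdot\eta)^2-\mu_v(\eta)$ on $Q\setminus Z''$, are invariant under $v\mapsto q'v$, because $\mu_{q'v}=q'^2\mu_v$. So we may take $v=z$.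

**Step 4: a vertex gives $r-1$ contacts.** The affine functions on $\mathrm{aff}(Q)$ form a space of dimension $r-1$. Inside it, the $\mu$ with $\mu(\eta)\le(v\cdot\eta)^2$ on $Q$ and equality on $Z''$ form a polyhedron. It is nonempty, since it contains $\mu_v$. It contains no line: if $\mu+c\nu$ belongs to it for all real $c$, then $\nu$ vanishes on $Q$, hence on $\mathrm{aff}(Q)$. So it has a vertex; let $\mu$ be one, and let $Z'\supseteq Z''$ be its equality set. The constraints active at a vertex determine it, so an affine function on $\mathrm{aff}(Q)$ that vanishes on $Z'$ is zero; that is, $Z'$ affinely spans $\mathrm{aff}(Q)$. If $Z'$ were linearly dependent, it would contain a minimal dependent set, and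
$$\sum\lambda_i(v\cdot\zeta_i)^2=\sum\lambda_i\,\mu(\zeta_i)=0,$$
since $\mu$ is affine, $\sum\lambda_i=0$ and $\sum\lambda_i\zeta_i=0$. This contradicts Step 3. So $Z'$ is linearly independent, and $|Z'|=\dim\mathrm{aff}(Q)+1=r-1$. Extend $\mu$ arbitrarily to an affine function on $\mathbb R^Y$. This proves (a).

**Step 5: normalize on $Q_-$.** Let $A^*$ be the maximizer of $v\cdot\eta$ on $Q_-$, unique by Step 3. As $\sum v_a$ is odd, all values $v\cdot\eta$ on $\{\pm1\}^Y$ are odd. Replace $v$ by $v+c\,1_B$ with $c\in\mathbb Z$, where $1_B$ is the indicator vector of $B$. On $S$ this adds $2c$ to $v\cdot\eta$, and it adds the affine function $4c\,v\cdot\eta+4c^2$ to $(v\cdot\eta)^2$; add the same function to $\mu$. Then (a) is preserved with the same $Z'$, the coordinate sum changes by the even number $c(2t+2)$, and the order of the values on $Q_-$ is unchanged. Choose $c$ with $v\cdot A^*=-1$, possible since $v\cdot A^*$ was odd. The other values on $Q_-$ are odd and smaller, hence at most $-3$. $\square$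

## 9. From the parabola to $T$

**Proof of Proposition 4.** Take $v,\mu,Z',A^*$ from Lemma 11 and put $Z=Z'\cup\{A^*\}$. Since $W=0$ on $Z'$ and $W(A^*)=-2$, the vector $A^*$ is not in $\mathrm{span}(Z')$, so $Z$ consists of $r$ linearly independent vectors. (D4) holds because $Z''\subseteq Z'$.

**Step 1: choose $g$ so that $W$ selects the branch of $T$.** Let $g=N1_D+N1_B+v$ with $N$ a large integer. The coordinate sum $N(4t+4)+\sum v_a$ is odd, which is (D1). For $\eta\in S$ with $W=2j$,
$$\theta:=g\cdot\eta=2N(j+1)+v\cdot\eta .$$
Let $N>\|v\|_1$. If $j\le-2$ then $\theta\le-1$ and $T(\theta)=0$. If $j=-1$ then $\theta=v\cdot\eta\le-1$ by Lemma 11(b), and $T(\theta)=0$. If $j\ge0$ then $\theta\ge1$ and $T(\theta)=\theta^2-1$. In particular $g\cdot A^*=v\cdot A^*=-1$ and $g\cdot\eta\ge1$ on $Z'$, which completes (D3).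

**Step 2: choose the affine minorant $\kappa$ of $T$.** We need an affine function on $S$ that lies below $T(g\cdot\eta)$ and touches it exactly on $Z$. On $Q$, where $T=4N^2+4N\,v\cdot\eta+(v\cdot\eta)^2-1$, we replace $(v\cdot\eta)^2$ by $\mu$. This leaves a multiple of $W$ free, which we fix by contact at $A^*$. The result is
$$\kappa(\eta)=2N^2(W+2)+4N\,v\cdot\eta+\mu(\eta)-1+\rho W,\qquad \rho=-2N+\tfrac12(\mu(A^*)-1).$$
On $S$ with $W=2j$ this is $\kappa=4N^2(j+1)+4N\,v\cdot\eta+\mu(\eta)-1+2j\rho$.

**Step 3: check $T\ge\kappa$ on each layer of $W$.** Constants in $O(\cdot)$ depend only on $v,\mu,t$; note $|j|\le t+1$ and $\rho=O(N)$.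

- $j=0$: $T-\kappa=(v\cdot\eta)^2-\mu(\eta)\ge0$, with equality exactly on $Z'$.
- $j=-1$: $\kappa=4N\,v\cdot\eta+\mu(\eta)-1-2\rho$, so $T-\kappa=-4N(v\cdot\eta+1)+\mu(A^*)-\mu(\eta)$. This is $0$ at $A^*$. Elsewhere on $Q_-$ we have $v\cdot\eta+1\le-2$, and it is at least $8N-O(1)>0$.
- $j\ge1$: $T-\kappa=4N^2(j+1)^2-4N^2(j+1)+O(N)=4N^2j(j+1)+O(N)>0$.
- $j\le-2$: $T-\kappa=-4N^2(j+1)+O(N)\ge4N^2-O(N)>0$.

So for $N$ large, $T(g\cdot\eta)-\kappa(\eta)\ge0$ on $S$, with equality exactly on $Z$.

**Step 4: make $\kappa$ linear.** On $S$ we have $1=L/2$, so the affine function $\kappa$ agrees there with a linear form. Let $-2\omega$ be its coefficient vector. Then $T(g\cdot\eta)+2\,\omega\cdot\eta=T(g\cdot\eta)-\kappa(\eta)$ on $S$, which gives (D2). $\square$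

## 10. Both parities of $n$

**Proof of Theorem 3.** Given $t$, fix $k$ so large that Proposition 4 holds for both $e=8k$ and $e=8k+1$. For each of $r=4t+4+8k$ and $r=4t+5+8k$ fix data $g,\omega,Z',A^*$. In both cases every sufficiently large even $m$ satisfies (3), and then Lemma 5 and Propositions 7 and 9 give, for $n=m+r$, a facet $F$ of $\mathrm{CUT}_n^{\square}$ that is neither equal nor adjacent to any facet defined by an inequality supported on at most $t$ nodes. The two values of $r$ have different parity, so for every sufficiently large $n$ one of them makes $m=n-r$ even and large enough. $\square$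

With $t=3$, for every $n\ge n_0(3)$ the polytope $\mathrm{CUT}_n^{\square}$ has a facet adjacent to no triangle facet, and so Conjecture 31.6.9 is false.
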